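# The epiperimetric inequality for the one-phase energy near a half-sphere

## 1. Traces that are positive exactly on a half-sphere

Let $d\ge 2$, let $B_1\subset\mathbb R^d$ be the unit ball, $\omega_d=|B_1|$, $S=\partial B_1$, $S^\pm=S\cap\{\pm x_d>0\}$. We write $\sigma=\mathcal H^{d-1}$ on $S$, so $\sigma(S)=d\,\omega_d$, and $|\cdot|$ denotes Lebesgue measure in $\mathbb R^d$ or $\sigma$ on $S$. For $u\in H^1(B_1)$, $u\ge0$, the Weiss energy of the one-phase functional is
$$W(u)=\int_{B_1}|\nabla u|^2\,dx-\int_{S}u^2\,d\sigma+\big|\{u>0\}\cap B_1\big|.$$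
Since $\int_Sx_d^2=\frac1d\sigma(S)=\omega_d$, each of the three terms for $u=x_d^+=\max\{x_d,0\}$ has absolute value $\omega_d/2$, and $W(x_d^+)=\omega_d/2$.

A *trace* is a function $c\ge0$ in $H^1(S)\cap C(S)$. We put $\Omega_c=\{c>0\}\subset S$, a relatively open set, and let $z(x)=|x|\,c(x/|x|)$ be the one-homogeneous extension. We regard $z$ as a function on all of $\mathbb R^d$; it lies in $H^1_{loc}(\mathbb R^d)\cap C(\mathbb R^d)$. A function $h\in H^1(B_1)$ with $h\ge0$ and $h=c$ on $S$ is called *admissible*. Set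
$$E=W(z)-\tfrac{\omega_d}2 .$$

**Definition.** The *epiperimetric inequality holds for $c$ with constant $\varepsilon>0$* if there is an admissible $h$ with
$$W(h)-\tfrac{\omega_d}2\le(1-\varepsilon)\Big(W(z)-\tfrac{\omega_d}2\Big).$$

In words: the homogeneous extension has a certain excess of energy over the half-plane function, and we ask whether some other function with the same boundary values removes a fixed fraction of this excess. If $E\le0$, the choice $h=z$ works for every $\varepsilon\in(0,1)$. So only $E>0$ is interesting, and then the inequality reads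
$$W(z)-W(h)\ge\varepsilon E .$$
For example, if $c=\kappa x_d^+$ with $\kappa>0$, then $W(z)=\kappa^2\frac{\omega_d}2-\kappa^2\frac{\omega_d}2+\frac{\omega_d}2$, so $E=0$ and there is nothing to do.

We use spherical harmonics. A function $f\in H^1(S)$ is expanded as $f=\sum_{k\ge0}f_k$, where $f_k$ is a spherical harmonic of degree $k$, and
$$\|f\|_{L^2(S)}^2=\sum\|f_k\|^2,\qquad\int_S|\nabla_\theta f|^2=\sum k(k+d-2)\|f_k\|^2 .$$
At the point $r\theta$ the radial derivative of $z$ is $c(\theta)$ and its tangential gradient is $\nabla_\theta c(\theta)$. Hence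
$$\int_{B_1}|\nabla z|^2=\frac1d\int_S\big(|\nabla_\theta c|^2+c^2\big)=\frac1d\sum\big(k(k+d-2)+1\big)\|c_k\|^2. \tag{1}$$
The harmonic extension $\sum r^kc_k(\theta)$ of $c$ has Dirichlet energy
$$\int_{B_1}\Big|\nabla\sum r^kc_k\Big|^2=\sum k\,\|c_k\|^2. \tag{2}$$
Two pieces of algebra will return throughout:
$$k(k+d-2)+1-dk=(k-1)^2,\qquad k(k+d-2)+1-d=(k-1)(k+d-1), \tag{3}$$
$$(k-1)(k+d-1)\le(d+1)(k-1)^2\qquad\text{for every integer }k\ge0. \tag{4}$$
For $k\ge2$, (4) follows from $(d+1)(k-1)-(k+d-1)=d(k-2)\ge0$; for $k=1$ both sides vanish; for $k=0$ it says $-(d-1)\le d+1$.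

**Proposition 1.** If $\Omega_c=S^+$, then the epiperimetric inequality holds for $c$ with constant $\frac1{d+1}$.

*Proof.* For $\theta=(\theta',\theta_d)$ let $\theta^*=(\theta',-\theta_d)$, and let $\tilde c(\theta)=c(\theta)-c(\theta^*)$. As $c$ vanishes off $S^+$, this is the odd reflection of $c|_{S^+}$; it is continuous and in $H^1(S)$. Projections on harmonics of degree $k$ commute with the reflection, so every $\tilde c_k$ is odd in $\theta_d$, and $\tilde c_0=0$. The harmonic extension $H$ of $\tilde c$ is continuous on $\overline{B_1}$, lies in $H^1(B_1)$, and is odd in $x_d$. So it vanishes on $\{x_d=0\}$, and by the maximum principle in the upper half-ball $H\ge0$ there. Let $h=H$ in $\{x_d>0\}$ and $h=0$ elsewhere. Since $H$ is smooth in $B_1$ and vanishes on $\{x_d=0\}$, $h$ is locally Lipschitz in $B_1$ with $\nabla h=1_{\{x_d>0\}}\nabla H$; so $h\in H^1(B_1)$, $h$ is continuous on $\overline{B_1}$, $h=c$ on $S$, and $h$ is admissible.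

By oddness each integral over a half equals half of the full integral. Also $|\{z>0\}\cap B_1|=\omega_d/2\ge|\{h>0\}|$. With (1), (2), (3),
$$E=\frac1{2d}\sum_{k\ge1}(k-1)(k+d-1)\|\tilde c_k\|^2,\qquad W(z)-W(h)\ge\frac1{2d}\sum_{k\ge1}(k-1)^2\|\tilde c_k\|^2 ,$$
and (4) gives $W(z)-W(h)\ge\frac1{d+1}E$. $\square$

A hand computation: for $|\eta|<1$ let $c=x_d+\eta x_1x_d$ on $S^+$ and $c=0$ elsewhere. Then $\tilde c_1=x_d$, $\tilde c_2=\eta x_1x_d$, the competitor is $h=(x_d+\eta x_1x_d)1_{\{x_d>0\}}$, and its gain is exactly $\frac1{d+1}E$.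

The proof needed no smallness of any kind, but it used $\Omega_c=S^+$ in an essential way: for the odd reflection, and to make the volume of $\{z>0\}$ equal to $\omega_d/2$ and that of $\{h>0\}$ no larger. What changes when $\Omega_c$ is only close to a half-sphere? The volume term enters, and the boundary of $\{h>0\}$ has to be allowed to leave the flat disk.

## 2. Open sets close to a half-sphere: statements

Recall that the Hausdorff distance of two sets $F,G$ is the larger of $\sup_{x\in F}\operatorname{dist}(x,G)$ and $\sup_{x\in G}\operatorname{dist}(x,F)$. It says little about regularity: for $d\ge3$, $S^+$ with finitely many points removed has Hausdorff distance $0$ from $S^+$.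

The question comes from "Regularity of the one-phase free boundaries" (https://cvgmt.sns.it/media/doc/paper/4367/OP2019-31.pdf). In dimension $d=2$ it is known that the epiperimetric inequality holds with a universal $\varepsilon>0$ for every non-negative $c\in H^1(\partial B_1)$. It is also remarked there, informally, that in higher dimension it holds when the free boundary of $\Omega_c$ is a $C^{2,\alpha}$ regular graph over the equator. The question is whether for every $d\ge3$ there are $\delta_0,\varepsilon>0$, depending only on $d$, such that the inequality with constant $\varepsilon$ holds for every trace $c$ whose set $\Omega_c$ is within Hausdorff distance $\delta_0$ of some half-sphere $S\cap\{x\cdot\nu>0\}$. The answer is yes.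

**Theorem A.** For every $d\ge3$ there are $\delta_0,\varepsilon>0$ depending only on $d$ such that the epiperimetric inequality with constant $\varepsilon$ holds for every trace $c$ with $\Omega_c\subset\{x\cdot\nu>-2\delta_0\}$ for some $\nu\in S$. In particular it holds if the Hausdorff distance of $\Omega_c$ to some half-sphere is at most $\delta_0$.

The last sentence follows from the first: the function $x\mapsto x\cdot\nu$ is $1$-Lipschitz and positive on the half-sphere, so Hausdorff distance at most $\delta_0$ forces $x\cdot\nu\ge-\delta_0>-2\delta_0$ on $\Omega_c$.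

**Theorem B ($d\ge2$).** (i) For every $\varepsilon\in(0,\frac1{d+1})$ there is $\tau=\tau(d,\varepsilon)>0$ such that the epiperimetric inequality with constant $\varepsilon$ holds whenever $\|c-(x\cdot\nu)^+\|_{L^2(S)}\le\tau$ for some $\nu\in S$. (ii) For every $\varepsilon>\frac1{d+1}$ there are traces $c$, with $\Omega_c$ a spherical cap arbitrarily close to a half-sphere and $c$ arbitrarily close to $x_d^+$ uniformly, for which it fails.

Theorem B(i) is the main work. Theorem A follows from it by a compactness argument (Section 7). Theorem B(ii) is not needed for Theorem A; by it, the constant in Theorem A necessarily satisfies $\varepsilon\le\frac1{d+1}$.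

## 3. The energy measured from $x_d$, and spherical caps

When $\Omega_c$ moves by $\eta$, the volume moves by an amount of order $\eta$, while $E$ will turn out to be of order $\eta^2$. The next identity removes the first-order terms once and for all.

**Lemma 1.** If $u\in H^1(B_1)$, $u\ge0$, $u=c$ on $S$, then
$$W(u)-\tfrac{\omega_d}2=\int_{B_1\cap\{u>0\}}|\nabla(u-x_d)|^2-b,\qquad b=\int_S(c-x_d^+)^2+2\int_Sc\,x_d^-. \tag{5}$$

*Proof.* Since $\nabla u=0$ a.e. on $\{u=0\}$, we have a.e.
$$|\nabla u|^2+1_{\{u>0\}}=1_{\{u>0\}}|\nabla u-e_d|^2+2\,\partial_du .$$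
By the divergence theorem $\int_{B_1}\partial_du=\int_Sc\,x_d$. Finally, because $x_d=x_d^+-x_d^-$, $-c^2+2cx_d=-(c-x_d^+)^2+(x_d^+)^2-2cx_d^-$, and $\int_S(x_d^+)^2=\omega_d/2$. $\square$

Put
$$\varphi=z-x_d,\qquad Z=\{z=0\},\qquad q=1_{\{z>0\}}|\nabla\varphi|^2,\qquad A=\int_Sq\,d\sigma .$$
Here $\varphi$ is one-homogeneous, $Z$ is a cone, and $q$ is zero-homogeneous, so $\int_{B_1}q=A/d$. On $Z$ we have $\nabla\varphi=-e_d$ a.e., hence $|\nabla\varphi|^2=q+1_Z$ a.e. The number $b$ depends only on $c$, so (5) gives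
$$E=\frac Ad-b,\qquad W(z)-W(h)=\frac Ad-\int_{B_1\cap\{h>0\}}|\nabla(h-x_d)|^2\quad(h\text{ admissible}). \tag{6}$$

**Spherical caps by hand.** Let $P=(d-1)x_d^2-|x'|^2$, where $x=(x',x_d)$. It is harmonic, two-homogeneous and even in $x_d$, and $P=dx_d^2-1$ on $S$. For small $\eta>0$ let $c=(x_d+\eta P)^+$ on $S$. If $2d\eta<1$, the function $t\mapsto t+\eta(dt^2-1)$ is increasing on $[-1,1]$, negative at $0$ and positive at $1$. So it has exactly one root $t_\eta\in[-1,1]$, with $0<t_\eta=\eta+O(\eta^3)$, and $\Omega_c=\{x_d>t_\eta\}\subset S^+$ is a cap. Let $p=\int_{S^+}P^2>0$. By evenness and $k(k+d-2)=2d$ for $k=2$, $\int_{S^+}|\nabla_\theta P|^2=2dp$.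

On $\Omega_c$ the trace of $\varphi$ is $\eta P$, so there $q=\eta^2(|\nabla_\theta P|^2+P^2)$; and $|S^+\setminus\Omega_c|=O(\eta)$. In $b$, the set $\Omega_c$ contributes $\eta^2\int_{\Omega_c}P^2$, the strip $S^+\setminus\Omega_c$ contributes at most $t_\eta^2\cdot O(\eta)$, and $c\,x_d^-=0$. So
$$A=(2d+1)\eta^2p+O(\eta^3),\qquad b=\eta^2p+O(\eta^3),\qquad E=\frac{d+1}d\eta^2p+O(\eta^3). \tag{7}$$
Now take $h=(x_d+\eta P)^+$ in $B_1$, with $P$ the two-homogeneous polynomial. Then $\{h>0\}$ differs from the upper half-ball only inside a strip $\{|x_d|\le C\eta\}$, and $\int_{B_1\cap\{x_d>0\}}|\nabla P|^2=\frac12\cdot2\|P\|_{L^2(S)}^2=2p$ by (2). By (6) the gain is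
$$\Big(\frac{2d+1}d-2\Big)\eta^2p+O(\eta^3)=\frac1d\eta^2p+O(\eta^3)=\Big(\frac1{d+1}+O(\eta)\Big)E .$$

So caps obey the inequality with a constant close to $\frac1{d+1}$. The competitor is $(x_d+H)^+$ with $H$ harmonic and *even* in $x_d$, and the linear terms have disappeared.

## 4. The even reflection of $c-x_d$ and the zero set that spoils it

The cap suggests what to try in general. Let $\theta^\sharp=(\theta',|\theta_d|)$, let $f(\theta)=\varphi(\theta^\sharp)$ be the even reflection of $\varphi|_{S^+}$, let $H_f$ be its harmonic extension, and take $h=(x_d+H_f)^+$. On $S^+$ this equals $c$. Write $|f_k|_+^2=\int_{S^+}f_k^2=\frac12\|f_k\|^2$. Then $\int_{B_1\cap\{x_d>0\}}|\nabla H_f|^2=\sum k|f_k|_+^2$ and $b\ge\|\varphi\|_{L^2(S^+)}^2=\sum|f_k|_+^2$. Put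
$$N_f=\int_{S^+}\big(|\nabla_\theta\varphi|^2+\varphi^2\big)=\sum\big(k(k+d-2)+1\big)|f_k|_+^2 .$$
Suppose for a moment that the lower half-ball contributes nothing and that $h=c$ on all of $S$. Then (6) and (3) give
$$W(z)-W(h)\ge\frac1d\Big[(A-N_f)+\sum(k-1)^2|f_k|_+^2\Big],\qquad E\le\frac1d\Big[(A-N_f)+\sum(k-1)(k+d-1)|f_k|_+^2\Big],$$
and if $A-N_f\ge0$, inequality (4) would finish the proof with $\varepsilon=\frac1{d+1}$.

This stops at the comparison of $N_f$ with $A$. Since $|\nabla\varphi|^2=q+1_Z$,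
$$N_f=\int_{S^+}q\,d\sigma+|Z\cap S^+| . \tag{8}$$
For the caps, $Z\cap S^+$ is the strip $0<x_d\le t_\eta$ up to a null set, of measure comparable to $\eta$, while $A$ is of order $\eta^2$ by (7). So $N_f$ is far larger than $A$. In the strip $f=-|\theta_d|$ has slope one, and $A$ does not see it. For the caps the cure was to replace $f$ by $\eta P$, the smooth continuation of $\varphi$ across the boundary of $\Omega_c$. A general trace offers no such continuation. For any closed $F\subset S\cap\{x_d\le\eta\}$, the function $c=\min\{x_d^+,\operatorname{dist}(x,F)\}$ is a Lipschitz trace with $\Omega_c=S^+\setminus F$. Since $\operatorname{dist}(x,F)\ge x_d-\eta$, it is within $\eta$ of $x_d^+$. The closed set $F$ is arbitrary.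

There are two further troubles: on $S^-$ the function $(x_d+H_f)^+$ need not equal $c$, and $f$ is small only in $L^2$, so the part of $\{h>0\}$ in the lower half-ball is not controlled.

We therefore look for a substitute $\alpha$ of $f$ which is close to $\varphi$ in $L^2(S^+)$ with error much smaller than $A^{1/2}$; whose quantity $N$ is at most $(1+\text{small})A$; which is small together with its Lipschitz constant; and such that the passage from $c$ to $(\theta_d+\alpha)^+$, in a thin layer near $S$, costs much less than $A$.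

## 5. Where the zero set is controlled, and averages taken above the point

Write $(f)_B=\frac1{|B|}\int_Bf$. The next lemma says that zeros of $z$ are visible to $q$ in every ball where the mean of $z$ is large compared with the radius.

**Lemma 2.** There are $\kappa_0,C_0$ depending on $d$, with $\kappa_0\ge 2$ and $C_0/\kappa_0^2\le1$, such that if $\kappa\ge\kappa_0$ and $(z)_{B_\rho(p)}\ge\kappa\rho$, then
$$|Z\cap B_\rho(p)|\le\frac{C_0}{\kappa^2}\int_{B_\rho(p)}q .$$

*Proof.* Let $B=B_\rho(p)$ and $m=(\varphi)_B=(z)_B-p_d$. On $Z\cap B$ we have $\varphi=-x_d$, so $|\varphi-m|=|(z)_B+x_d-p_d|\ge(\kappa-1)\rho$. The Poincaré inequality with constant $C_P\rho^2$ and $|\nabla\varphi|^2=q+1_Z$ give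
$$(\kappa-1)^2\rho^2|Z\cap B|\le C_P\rho^2\int_B|\nabla\varphi|^2=C_P\rho^2\Big(|Z\cap B|+\int_Bq\Big).$$
Choose $\kappa_0\ge2$ with $\kappa_0^2\ge8C_P$. For $\kappa\ge\kappa_0$, $(\kappa-1)^2-C_P\ge\frac{\kappa^2}4-\frac{\kappa^2}8=\frac{\kappa^2}8$. Hence the claim with $C_0=8C_P$. $\square$

Check: for $z=x_d^+$ we have $q=0$, so the lemma says that the ball meets $Z$ in a null set. Indeed, if $B_\rho(p)$ meets $\{x_d<0\}$, then $p_d<\rho$ and $(z)_{B_\rho(p)}<2\rho\le\kappa_0\rho$.

How do we make sure that we only look at such balls? Fix a radial $\psi\in C_c^\infty(B_1)$, $\psi\ge0$, $\int\psi=1$, and set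
$$M_\rho f(p)=\int f(p+\rho y)\,\psi(y)\,dy,\qquad\Lambda=\omega_d\|\psi\|_\infty,$$
so that $M_\rho f(p)\le\Lambda\,(f)_{B_\rho(p)}$ for $f\ge0$. As $\psi$ is radial, $M_\rho$ reproduces affine functions. For a large $K$ consider, at scale $\rho$,
$$\big(M_\rho z(x+K\rho e_d)-K\rho\big)^+=\big(x_d+M_\rho\varphi(x+K\rho e_d)\big)^+ .$$
We average $z$ over a ball centered $K$ radii *above* $x$ and then subtract the height gained. If the result is positive at $x$, then the mean of $z$ over that ball is at least $\frac K\Lambda\rho$, and Lemma 2 applies as soon as $K/\Lambda\ge\kappa_0$. So positivity of the competitor itself certifies that the ball is good; where the ball is bad, the competitor is zero and costs nothing in (6).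

The competitor will use $\rho=1-|x|$ in a thin layer $R\le|x|<1$, $R=1-s$, so that it attains the trace $c$; on $\partial B_R$ it is an average at the fixed scale $s$, and inside $B_R$ we use the even harmonic extension.

## 6. Proof of Theorem B(i)

Fix $\varepsilon\in(0,\frac1{d+1})$ and assume $E>0$.

**Step 1. Choosing the axis.** *The degree-one harmonics contribute nothing to the gain, so they must be removed; a rotation does this.* Let $\nu\in S$ maximize the continuous function $\Psi(\nu)=\int_Sc\,(x\cdot\nu)^+$ on $S$. Since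
$$\|c-(x\cdot\nu)^+\|_{L^2(S)}^2=\|c\|^2-2\Psi(\nu)+\tfrac{\omega_d}2,$$
this $\nu$ minimizes the $L^2$ distance. Everything is rotation invariant, so assume $\nu=e_d$. With $\beta:=\|c-x_d^+\|_{L^2(S)}$ we then have $\beta\le\tau$. The function $\Psi$ is $C^1$ on $\mathbb R^d\setminus\{0\}$ with $\nabla\Psi(\nu)=\int_{S\cap\{x\cdot\nu>0\}}c\,x$ (dominated convergence; the set $S\cap\{x\cdot\nu=0\}$ is null). At the maximum the tangential part vanishes: $\int_{S^+}c\,x_i=0$ for $i<d$. Also $\int_{S^+}x_dx_i=0$ by symmetry. So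
$$\int_{S^+}\varphi\,x_i=0,\qquad i=1,\dots,d-1. \tag{9}$$
From $E>0$ and (6),
$$\beta^2\le b<\frac Ad\le A . \tag{10}$$
In particular $A>0$. Moreover $\beta>0$, because $\beta=0$ would give $c=x_d^+$ and $E=0$.

**Step 2. Parameters.** *We fix the order of the choices.* First $K\ge\max(4,\Lambda\kappa_0,4\kappa_0)$, large; then $s>0$ small, with $(K+2)s\le\frac14$; then $\tau$ small. $C$ denotes a constant depending on $d$, $C_K$ on $d,K$, and $C_s$ on $d,K,s$; they may change from line to line. Let $R=1-s\ge\frac12$.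

**Step 3. The competitor in the layer $R\le|x|<1$.** *It attains the trace $c$ and costs only $C_KsA$.* Let $\rho(x)=1-|x|$, $p_x=x+K\rho(x)e_d$, $V(x)=M_{\rho(x)}\varphi(p_x)$ and
$$h(x)=(x_d+V(x))^+=\big(M_{\rho(x)}z(p_x)-K\rho(x)\big)^+ .$$
Writing $V(x)=\rho^{-d}\int\varphi(w)\,\psi\big((w-p_x)/\rho\big)\,dw$ with $\rho=\rho(x)$, we see that $V$ is smooth for $0<|x|<1$. Since $z$ is uniformly continuous on bounded sets, $M_{\rho(x)}z(p_x)-K\rho(x)\to c(\theta)$ uniformly as $x=r\theta$, $r\to1$. So $h$ extends continuously to $S$ with $h=c$.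

*Pointwise bounds.* The map $x\mapsto x+\rho(x)(y+Ke_d)$ has derivative $I+(y+Ke_d)\otimes\nabla\rho$, of norm at most $K+2$ for $|y|\le1$, and its values have modulus at most $2$. If $\varphi$ were smooth, differentiating $V(x)=\int\varphi(x+\rho(x)(y+Ke_d))\psi(y)\,dy$ under the integral would give
$$|\nabla V(x)|\le(K+2)\,M_\rho|\nabla\varphi|(p_x).$$
In general take smooth $\varphi_j\to\varphi$ in $H^1(B_3)$. With the derivatives placed on the kernel, the corresponding $V_j,\nabla V_j$ converge to $V,\nabla V$ locally uniformly in $\{R\le|x|<1\}$. The integrals of $\nabla\varphi_j$ converge too, since $\rho$ is locally bounded below. So the bound holds for $\varphi$. By Euler's relation $\varphi(w)=w\cdot\nabla\varphi(w)$ a.e., $|V|\le2M_\rho|\nabla\varphi|(p_x)$. By Jensen's inequality,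
$$|\nabla V|^2+|V|^2\le C_K\big(|\nabla\varphi|^2\big)_{B_\rho(p_x)} .$$
If $h(x)>0$, then $(z)_{B_\rho(p_x)}\ge\Lambda^{-1}M_\rho z(p_x)\ge\frac K\Lambda\rho$ with $K/\Lambda\ge\kappa_0$. Lemma 2 gives $|Z\cap B_\rho(p_x)|\le\int_{B_\rho(p_x)}q$, and $|\nabla\varphi|^2=q+1_Z$, so
$$|\nabla V|^2+|V|^2\le C_K\,(q)_{B_\rho(p_x)}\qquad\text{wherever }h(x)>0. \tag{11}$$

*Integration over spheres.* Let $0<t\le s$. For fixed $y$, the set $\{x\in\partial B_{1-t}:|x-(y-Kte_d)|<t\}$ has $\mathcal H^{d-1}$-measure at most $Ct^{d-1}$. It is empty unless $\big||y|-1\big|\le(K+2)t$, since $|y-x|<(K+1)t$ and $|x|=1-t$. By Fubini and the zero-homogeneity of $q$,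
$$\int_{\partial B_{1-t}}(q)_{B_t(x+Kte_d)}\,d\mathcal H^{d-1}(x)\le\frac Ct\int_{||y|-1|\le(K+2)t}q\,dy\le C_KA .$$
As $h-x_d=V$ on $\{h>0\}$, integrating (11) over $\partial B_{1-t}$ and then over $t\in(0,s)$ yields
$$\int_{\{h>0\}\cap(B_1\setminus B_R)}|\nabla(h-x_d)|^2\le C_K\,s\,A. \tag{12}$$
Since $h$ is bounded and locally Lipschitz in $\{R\le|x|<1\}$ with $\nabla h=1_{\{h>0\}}(e_d+\nabla V)$ a.e., (12) also shows $h\in H^1(B_1\setminus\overline{B_R})$.

*The trace changes little across the layer.* Let $w_t(\theta)=h((1-t)\theta)/(1-t)$, $r=1-t$. Where $h>0$, $w_t=\theta_d+V(r\theta)/r$, so $|\partial_tw_t|\le2|\nabla V|+4|V|$ because $r\ge\frac12$. Where $h=0$, $\partial_tw_t=0$ for a.e. $(t,\theta)$. By (11) and the integral over spheres, $\|\partial_tw_t\|_{L^2(S)}^2\le C_KA$ for a.e. $t\in(0,s)$. By Minkowski's inequality $\|w_s-w_t\|_{L^2(S)}\le C_KsA^{1/2}$, and $w_t\to c$ uniformly as $t\to0$. Thus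
$$\|w_s-c\|_{L^2(S)}\le C_K\,s\,A^{1/2}. \tag{13}$$

**Step 4. The trace on $\partial B_R$.** *At the fixed scale $s$ the function is smooth, and small of order $\beta$.* Let $U(x)=M_s\varphi(x+Kse_d)$, smooth on $\mathbb R^d$; $V=U$ on $\partial B_R$. For $x\in B_1$ with $x_d\ge-s$, the ball $B_s(x+Kse_d)\subset B_3$ lies in $\{y_d>(K-2)s\}\subset\{y_d>0\}$, where $\varphi=z-y_d^+$; the same holds for slightly lower $x$, as $K\ge4$. By homogeneity $\|z-x_d^+\|_{L^2(B_3)}\le C\beta$. Putting derivatives on the kernel,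
$$|U|+|\nabla U|\le C_s\beta\qquad\text{on }B_1\cap\{x_d\ge-s\}. \tag{14}$$
Now let $x\in\partial B_R$ with $x_d\le-s$, and $p=x+Kse_d$, so $p_d\le(K-1)s$. The quantity $M_s(y_d^+)(p)$ is nondecreasing in $p_d$. It equals $(K-1)s$ when $p_d=(K-1)s\ge s$, since there $y_d^+=y_d$ on the ball. Hence $M_sz(p)\le(K-1)s+C_s\beta<Ks$ for $\tau$ small, and therefore $h=0$ on $\partial B_R\cap\{x_d\le-s\}$.

With $\theta^\sharp=(\theta',|\theta_d|)$ define
$$\alpha(\theta)=\tfrac1RU(R\theta^\sharp),\qquad\theta\in S .$$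
The domain in (14) is convex and $\theta\mapsto\theta^\sharp$ is $1$-Lipschitz, so $|\alpha|+\mathrm{Lip}(\alpha)\le C_s\beta$. Expand $\alpha=\sum\alpha_k$ in spherical harmonics; each $\alpha_k$ is even in $\theta_d$. With $|\alpha_k|_+^2:=\int_{S^+}\alpha_k^2=\frac12\int_S\alpha_k^2$, evenness makes the $\alpha_k$ orthogonal in $L^2(S^+)$, and
$$\int_{S^+}\alpha^2=\sum|\alpha_k|_+^2,\qquad\int_{S^+}|\nabla_\theta\alpha|^2=\sum k(k+d-2)|\alpha_k|_+^2. \tag{15}$$

**Step 5. The competitor in $B_R$.** *We extend $\alpha$ harmonically, correct the lower half so that the two definitions match on $\partial B_R$, and check that the lower half is negligible.* Let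
$$H(x)=R\sum_k(|x|/R)^k\alpha_k(x/|x|),$$
the harmonic function in $B_R$ with continuous boundary values $H(R\theta)=R\alpha(\theta)=U(R\theta^\sharp)$. It is even in $x_d$, $|H|\le C_s\beta$ by the maximum principle, and
$$\int_{B_R\cap\{x_d>0\}}|\nabla H|^2=\frac12\lim_{r\uparrow R}\int_{\partial B_r}H\,\partial_rH=R^d\sum k|\alpha_k|_+^2 .$$

On $\{\theta\in S:R\theta_d\ge-s\}$ let $\chi(\theta)=U(R\theta)-U(R\theta^\sharp)$. Then $\chi=0$ for $\theta_d\ge0$, and $|\chi|+\mathrm{Lip}(\chi)\le C_s\beta$ by (14). Extend $\chi$ to all of $S$ with the same type of bound (McShane's extension, then truncation). Put $Q(x)=\frac{|x|}R\chi(x/|x|)$, so that $|Q|+|\nabla Q|\le C_s\beta$ in $B_R$ and $Q=0$ in $\{x_d\ge0\}$. Set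
$$h=(x_d+H+Q)^+\quad\text{in }B_R .$$
On $\partial B_R\cap\{x_d\ge-s\}$ we have $H+Q=U$, so this agrees with $(x_d+V)^+$. On $\partial B_R\cap\{x_d<-s\}$ we have $x_d+H+Q<-s+C_s\beta<0$ for $\tau$ small, so $h=0$, which agrees with Step 4. Hence $h\in C(\overline{B_1})\cap H^1(B_1)$ and $h$ is admissible.

*The lower half.* In $B_R\cap\{x_d<0\}$, $h>0$ only in the strip $\Sigma=\{-C_s\beta<x_d<0\}\cap B_R$, with $|\Sigma|\le C_s\beta$. Let $\gamma=\beta^{1/3}$, which is less than $R/2$ for $\tau$ small. We have three estimates.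

- In $B_{R-\gamma}$ the gradient estimate for harmonic functions gives $|\nabla H|\le C\gamma^{-1}\sup|H|\le C_s\beta/\gamma$, so $\int_{\Sigma\cap B_{R-\gamma}}|\nabla H|^2\le C_s\beta^3/\gamma^2=C_s\beta^{7/3}$.
- For $r<R$, separating radial and tangential derivatives and using $k^2\le k(k+d-2)$,
$$\int_{\partial B_r}|\nabla H|^2=r^{d-1}\sum_{k\ge1}(r/R)^{2k-2}\big(k^2+k(k+d-2)\big)\|\alpha_k\|_{L^2(S)}^2\le2\int_S|\nabla_\theta\alpha|^2\le C_s\beta^2 .$$
Hence $\int_{B_R\setminus B_{R-\gamma}}|\nabla H|^2\le C_s\gamma\beta^2=C_s\beta^{7/3}$.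
- $\int_\Sigma|\nabla Q|^2\le C_s\beta^3$.

Since $h-x_d=H+Q$ on $\{h>0\}\cap B_R$ and $\beta^2\le A$, $\beta\le\tau$,
$$\int_{\{h>0\}\cap B_R\cap\{x_d<0\}}|\nabla(h-x_d)|^2\le C_s\beta^{7/3}\le C_s\tau^{1/3}A .$$
In $B_R\cap\{x_d>0\}\cap\{h>0\}$ we have $h-x_d=H$. With (12) and $R^d\le1$,
$$\int_{\{h>0\}}|\nabla(h-x_d)|^2\le\sum_kk|\alpha_k|_+^2+\big(C_Ks+C_s\tau^{1/3}\big)A. \tag{16}$$

**Step 6. $\alpha$ is close to $\varphi$ in $L^2(S^+)$.** *This bounds $b$ from below and shows that $\alpha_1$ is negligible.* On $S^+$, $w_s=(\theta_d+\alpha)^+$, so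
$$\varphi-\alpha=(c-w_s)+(w_s-\theta_d-\alpha)=(c-w_s)+(\theta_d+\alpha)^- .$$
The last term is supported in $\{0<\theta_d<C_s\beta\}$ and bounded by $C_s\beta$. So its $L^2$ norm is at most $C_s\beta^{3/2}\le C_s\tau^{1/2}A^{1/2}$. By (13),
$$\|\varphi-\alpha\|_{L^2(S^+)}\le\delta_1A^{1/2},\qquad\delta_1=C_Ks+C_s\tau^{1/2}. \tag{17}$$
On $S^+$, $\varphi=c-x_d^+$, so $\|\varphi\|_{L^2(S^+)}^2\le\beta^2\le b\le A$. For $\delta_1\le1$, $\|\alpha\|_{L^2(S^+)}^2\le\|\varphi\|_{L^2(S^+)}^2+2\delta_1A+\delta_1^2A$, hence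
$$b\ge\|\varphi\|_{L^2(S^+)}^2\ge\sum|\alpha_k|_+^2-3\delta_1A. \tag{18}$$
The even harmonics of degree one are spanned by $x_1,\dots,x_{d-1}$. So $\alpha_1|_{S^+}$ is the $L^2(S^+)$-projection of $\alpha$ on their span, while by (9) the projection of $\varphi$ on it is zero. By (17),
$$|\alpha_1|_+\le\delta_1A^{1/2}. \tag{19}$$

**Step 7. The energy of $\alpha$ is at most $(1+\text{small})A$.** *This is the comparison that failed for $f$ in (8).* Let $N=\int_{S^+}(|\nabla_\theta\alpha|^2+\alpha^2)=\sum(k(k+d-2)+1)|\alpha_k|_+^2$. We claim that, for $s$ small depending on $K$ and $\tau$ small depending on $K,s$,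
$$N\le(1+C_Ks)\Big(1+\frac C{K^2}\Big)A. \tag{20}$$

*From $\alpha$ to averages of $|\nabla\varphi|^2$.* For $\theta\in S^+$ let $p=R\theta+Kse_d$. Then $\nabla U(R\theta)=M_s(\nabla\varphi)(p)$, and $\nabla_\theta\alpha(\theta)$ is its tangential part. By Euler's relation
$$\alpha(\theta)=\frac1R\int\big(R\theta+s(Ke_d+y)\big)\cdot\nabla\varphi(p+sy)\,\psi(y)\,dy=\theta\cdot\nabla U(R\theta)+\mathrm{err},$$
$$|\mathrm{err}|^2\le4(K+1)^2s^2\,M_s(|\nabla\varphi|^2)(p).$$
Using $(a+e)^2\le(1+s)a^2+(1+\frac1s)e^2$ for $\alpha^2$, and then $|\nabla U(R\theta)|^2\le M_s(|\nabla\varphi|^2)(p)$,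
$$|\nabla_\theta\alpha|^2+\alpha^2\le(1+s)|\nabla U(R\theta)|^2+\big(1+\tfrac1s\big)|\mathrm{err}|^2\le(1+C_Ks)\,M_s(|\nabla\varphi|^2)(p).$$

*Back to the sphere.* Fix $y\in B_1$, and let $a=\frac sR(Ke_d+y)$, so $|a|\le2(K+1)s<\frac12$. Then $p+sy=R(\theta+a)$. By zero-homogeneity $|\nabla\varphi|^2(p+sy)=|\nabla\varphi|^2(T_y(\theta))$ with $T_y(\theta)=\frac{\theta+a}{|\theta+a|}$. This is the radial projection to $S$ of the unit sphere centered at $a$, which has the origin in its interior; every ray from the origin meets it once, so $T_y$ is a bijection of $S$. The outward normal at $\theta+a$ is $\theta$, so the Jacobian of the projection is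
$$\frac{(\theta+a)\cdot\theta}{|\theta+a|^d}=\frac{1+a\cdot\theta}{|\theta+a|^d}\ge\frac{1-|a|}{(1+|a|)^d}\ge1-(d+1)|a| ,$$
and for $s$ small depending on $K$ the inverse Jacobian is at most $1+C_Ks$. For $\theta\in S^+$ the $d$-th component of $R\theta+s(Ke_d+y)$ is at least $(K-1)s$, and its norm is at most $2$. So
$$T_y(S^+)\subset\{\theta_d\ge\bar\sigma\},\qquad\bar\sigma=\frac{(K-1)s}2 .$$
Changing variables, using $|\nabla\varphi|^2=q+1_Z$, and integrating against $\psi(y)\,dy$,
$$N\le(1+C_Ks)\Big(A+\big|Z\cap S\cap\{\theta_d\ge\bar\sigma\}\big|\Big).$$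

*The zero set above height $\bar\sigma$.* Let $D=\{1<|p|<2,\ p_d\ge\bar\sigma|p|\}$. For $p\in D$, since the mean of $y_d^+$ over $B_s(p)$ is at least $p_d$,
$$(z)_{B_s(p)}\ge(y_d^+)_{B_s(p)}-C_s\beta\ge p_d-C_s\beta\ge\bar\sigma-C_s\beta\ge\frac K4s$$
for $\tau$ small, because $K\ge4$ gives $\bar\sigma\ge\frac38Ks$. Lemma 2 with $\kappa=K/4\ge\kappa_0$ gives $|Z\cap B_s(p)|\le\frac C{K^2}\int_{B_s(p)}q$. Let $\{p_j\}$ be a maximal $s$-separated subset of $D$. The closed balls $\overline{B_s(p_j)}$ cover $D$, so the open ones do up to a null set. The balls $B_{s/2}(p_j)$ are disjoint, so the overlap of the $B_s(p_j)$ is bounded by $C(d)$; and all lie in $B_3$. Summing,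
$$|Z\cap D|\le\frac C{K^2}\int_{B_3}q\le\frac C{K^2}A .$$
As $Z$ is a cone, $|Z\cap S\cap\{\theta_d\ge\bar\sigma\}|=\frac d{2^d-1}|Z\cap D|\le\frac C{K^2}A$. This proves (20).

**Step 8. Comparing two quadratic forms.** *Now the algebra of Section 4 goes through, with errors.* Let $\delta\in(0,1)$, to be fixed in terms of $d,\varepsilon$. Choosing $K$ large, then $s$ small, then $\tau$ small, all the errors in (16), (18) and (20) are at most $\delta A$, and $|\alpha_1|_+^2\le\delta A$. Let $B:=A-N\ge-\delta A$ and $g:=W(z)-W(h)$. By (6), (16), (18) and (3),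
$$g\ge\frac1d\Big[B+\sum(k-1)^2|\alpha_k|_+^2\Big]-\delta A, \tag{21}$$
$$E\le\frac1d\Big[B+\sum(k-1)(k+d-1)|\alpha_k|_+^2\Big]+\delta A. \tag{22}$$
Put $\mu=1-\varepsilon(d+1)\in(0,1)$ and $c_d=\frac1{2d+1}$. We bound the coefficient $(k-1)\big[(k-1)-\varepsilon(k+d-1)\big]$ of $|\alpha_k|_+^2$ in $g-\varepsilon E$ (up to the factor $\frac1d$).

- For $k\ge2$, (4) gives that it is at least $\mu(k-1)^2$. Since $k(k+d-2)+1=(k-1)^2+dk$ and $\frac{dk}{(k-1)^2}\le2d$, this is at least $\mu c_d\,(k(k+d-2)+1)$.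
- For $k=0$ it is $1+\varepsilon(d-1)\ge\mu c_d$, and $k(k+d-2)+1=1$.
- For $k=1$ it is $0$, and $k(k+d-2)+1=d$.

Also $(1-\varepsilon)B\ge\mu c_dB-\delta A$. Indeed $0\le1-\varepsilon-\mu c_d\le1$; if $B\ge0$ the claim is clear, and if $B<0$ we use $B\ge-\delta A$. Therefore, as $\varepsilon\le1$,
$$g-\varepsilon E\ge\frac1d\Big[\mu c_d(B+N)-\mu c_d\,d\,|\alpha_1|_+^2-\delta A\Big]-2\delta A\ge\Big(\frac{\mu c_d}d-4\delta\Big)A\ge0$$
if $\delta\le\frac{\mu c_d}{4d}$. This is the epiperimetric inequality with constant $\varepsilon$. $\square$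

## 7. From a one-sided inclusion to $L^2$-closeness: proof of Theorem A

Theorem B(i) asks $c$ to be close to a half-plane trace. The hypothesis of Theorem A concerns only the set $\Omega_c$ and does not bound the size of $c$. The point of the compactness argument is that a trace for which no competitor gains anything must be close to $x_d^+$.

Suppose Theorem A fails for some $d$. Taking $\delta_0=\varepsilon=\frac1n$ with $n\ge2$ and rotating, we get traces $c_n$ with $\Omega_{c_n}\subset\{x_d>-2/n\}$ for which the inequality fails with $\varepsilon_n=\frac1n$. Let $z_n,E_n$ be the corresponding objects. Then $E_n>0$ and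
$$W(z_n)-W(h)<\varepsilon_nE_n\qquad\text{for all }h\text{ admissible for }c_n. \tag{23}$$

**Step 1. Bounds in $H^1(S)$.** *We test (23) with the harmonic extension.* Write $c_n=\sum c_k$ in spherical harmonics (suppressing $n$) and $M_n=\sum(k-1)^2\|c_k\|^2$. The harmonic extension $h$ of $c_n$ is admissible, so by (1), (2), (3), and since the volumes differ by at most $\omega_d$,
$$W(z_n)-W(h)\ge\frac1dM_n-\omega_d .$$
By (1), (3), (4),
$$E_n=\frac1d\sum(k-1)(k+d-1)\|c_k\|^2+\frac{|\Omega_{c_n}|}d-\frac{\omega_d}2\le\frac{d+1}dM_n+\frac{\omega_d}2 .$$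
With (23), for $n\ge2(d+1)$ we get $\frac1dM_n-\omega_d\le\frac1{2d}M_n+\frac{\omega_d}2$, so $M_n$ is bounded. Hence $E_n$ is bounded and $\varepsilon_nE_n\to0$.

For $k\ne1$ we have $k^2+1\le5(k-1)^2$ (for $k\ge2$ this is $2(2k-1)(k-2)\ge0$, and $k=0$ is clear), so $\sum_{k\ne1}(k^2+1)\|c_k\|^2\le5M_n$. For $k=1$ we use $c_n\ge0$: on $\{c_1<0\}$ we have $|c_n-c_1|\ge|c_1|$, and $c_1$ is odd under $\theta\mapsto-\theta$, so
$$\tfrac12\|c_1\|^2=\int_{\{c_1<0\}}c_1^2\le\|c_n-c_1\|^2\le M_n .$$
Thus $c_n$ is bounded in $H^1(S)$. Along a subsequence $c_n\rightharpoonup c$ in $H^1(S)$, and $c_n\to c$ in $L^2(S)$ and a.e. With $z(x)=|x|c(x/|x|)$, also $z_n\to z$ in $L^2(B_1)$ and a.e., and weakly in $H^1(B_1)$. We have $c\ge0$. A point with $x_d<0$ satisfies $x_d<-2/n$ for large $n$, so $c=0$ a.e. on $S^-$. (The limit $c$ need not be continuous, and continuity is not used for it.)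

**Step 2. The limit is a minimizer, and the energies converge.** *We glue an arbitrary competitor of $z$ to $z_n$.* Write $F(u,G)=\int_G|\nabla u|^2+|\{u>0\}\cap G|$. Let $0<\rho<\rho'<1$, let $u\ge0$ in $H^1(B_1)$ with $u=z$ in $B_1\setminus B_\rho$, and let $\zeta$ be a Lipschitz cutoff, $0\le\zeta\le1$, $\zeta=1$ on $B_\rho$, $\zeta=0$ off $B_{\rho'}$. The function $u_n=\zeta u+(1-\zeta)z_n$ is admissible for $c_n$, and
$$\nabla u_n=\zeta\nabla u+(1-\zeta)\nabla z_n+(u-z_n)\nabla\zeta .$$
Where $\nabla\zeta\ne0$ we have $u=z$ a.e., and $\|(z-z_n)\nabla\zeta\|_{L^2}\to0$. By convexity, and since the other gradients are bounded in $L^2$,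
$$\int_{B_1}|\nabla u_n|^2\le\int_{B_1}\big(\zeta|\nabla u|^2+(1-\zeta)|\nabla z_n|^2\big)+o(1).$$
Moreover $\{u_n>0\}$ coincides with $\{u>0\}$ in $B_\rho$ and with $\{z_n>0\}$ off $B_{\rho'}$. Inserting this in $W(z_n)\le W(u_n)+o(1)$, which is (23), and cancelling the boundary terms, the gradient terms with weight $1-\zeta$ and the volumes off $B_{\rho'}$, we get
$$F(z_n,B_\rho)\le\int_{B_1}\zeta|\nabla z_n|^2+|\{z_n>0\}\cap B_{\rho'}|\le\int_{B_{\rho'}}|\nabla u|^2+|\{u>0\}\cap B_\rho|+|B_{\rho'}\setminus B_\rho|+o(1).$$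
Let $n\to\infty$, then $\rho'\downarrow\rho$: $\limsup F(z_n,B_\rho)\le F(u,B_\rho)$. On the other hand, by weak convergence of the gradients, $1_{\{z>0\}}\le\liminf1_{\{z_n>0\}}$ a.e. and Fatou's lemma, $F(z,B_\rho)\le\liminf F(z_n,B_\rho)$. So
$$F(z,B_\rho)\le F(u,B_\rho)\qquad\text{for all }\rho\in(0,1)\text{ and all such }u .$$
With $u=z$ we get $F(z_n,B_\rho)\to F(z,B_\rho)$. By homogeneity $F(z_n,B_1)=\rho^{-d}F(z_n,B_\rho)$, and likewise for $z$, so $F(z_n,B_1)\to F(z,B_1)$. With $\int_Sc_n^2\to\int_Sc^2$ this gives $W(z_n)\to W(z)$. As $E_n>0$, $W(z)\ge\omega_d/2>0$, hence $z\not\equiv0$.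

**Step 3. $z=\kappa x_d^+$ for some $\kappa>0$.** *Variations that keep the positivity set give an eigenvalue identity.* Let $\xi\in C_c^\infty(B_\rho)$ be radial, nonnegative and nontrivial. For $|t|$ small, $(1+t\xi)z$ is a competitor with the same positivity set as $z$. So the derivative of the Dirichlet integral at $t=0$ vanishes. Since $\partial_rz=c$, $z=rc$ and $|\nabla z|^2=|\nabla_\theta c|^2+c^2$,
$$0=\int\nabla z\cdot\nabla(\xi z)=\int_S\big(|\nabla_\theta c|^2+c^2\big)\int_0^1\xi\,r^{d-1}dr+\int_Sc^2\int_0^1\xi'\,r^d\,dr .$$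
Integrating by parts, $\int_0^1\xi'r^d\,dr=-d\int_0^1\xi r^{d-1}dr$, and therefore
$$\int_S|\nabla_\theta c|^2=(d-1)\int_Sc^2. \tag{24}$$
As $c\in H^1(S)$ and $c=0$ a.e. on $S^-$, $c\in H^1_0(S^+)$. The function $x_d$ is positive on $S^+$, vanishes on its boundary and satisfies $-\Delta_Sx_d=(d-1)x_d$. So $d-1$ is the first Dirichlet eigenvalue of $S^+$, and it is simple. By (24), $c$ attains the minimum of the Rayleigh quotient. Thus $c=\kappa x_d^+$, with $\kappa>0$ since $c\ge0$ and $c\not\equiv0$.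

**Step 4. $\kappa=1$.** *Variations of the domain move the free boundary.* Let $X\in C_c^\infty(B_\rho;\mathbb R^d)$ and $\Phi_t=\mathrm{id}+tX$, a diffeomorphism for $|t|$ small. The functions $z\circ\Phi_t^{-1}$ are competitors, and changing variables,
$$F(z\circ\Phi_t^{-1},B_\rho)=\int_{B_\rho}\big(|(D\Phi_t)^{-T}\nabla z|^2+1_{\{z>0\}}\big)\det D\Phi_t .$$
Differentiating at $t=0$ and using $z=\kappa x_d^+$,
$$0=\int\big(|\nabla z|^2+1_{\{z>0\}}\big)\operatorname{div}X-2\nabla z\cdot DX\,\nabla z=\int_{\{x_d>0\}}(\kappa^2+1)\operatorname{div}X-2\kappa^2\partial_dX_d .$$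
Both $\int_{\{x_d>0\}}\operatorname{div}X$ and $\int_{\{x_d>0\}}\partial_dX_d$ equal $-\int_{\{x_d=0\}}X_d\,d\mathcal H^{d-1}$. So the right side is $(\kappa^2-1)\int_{\{x_d=0\}}X_d\,d\mathcal H^{d-1}$. Choosing $X$ for which the last integral is not zero, $\kappa=1$.

**Step 5. Contradiction.** *Now Theorem B(i) applies.* Along the subsequence $\|c_n-x_d^+\|_{L^2(S)}\to0$. Theorem B(i) with $\varepsilon=\frac1{2(d+1)}$ gives, for $n$ large, an admissible $h$ with $W(z_n)-W(h)\ge\varepsilon E_n\ge\varepsilon_nE_n$. This contradicts (23). $\square$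

## 8. The constant $\frac1{d+1}$ is optimal: proof of Theorem B(ii)

Take the caps of Section 3: $c=(x_d+\eta P)^+$ on $S$. They satisfy $|c-x_d^+|\le\eta|P|$, and $\Omega_c=\{x_d>t_\eta\}$ is as close to $S^+$ as we like. There we computed the gain of one competitor; now we bound the gain of *every* admissible $h$ from above, by bounding from below the integral in (6).

**Step 1. A calibration.** *The field $\eta\nabla P$ is divergence-free, so it converts the integral over $\{h>0\}$ into boundary data.* Let $X=\eta\nabla P$, so $\operatorname{div}X=0$, and $x\cdot\nabla P=2P$ on $S$. From $|\nabla(h-x_d)|^2\ge2X\cdot\nabla(h-x_d)-|X|^2$ on $\{h>0\}$, from $\nabla h=0$ a.e. on $\{h=0\}$, and from $\int_{B_1}2X\cdot\nabla h=2\int_Sc\,X\cdot x=4\eta\int_ScP$,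
$$\int_{\{h>0\}}|\nabla(h-x_d)|^2\ge4\eta\int_ScP-\int_{B_1}\big(2\eta\,\partial_dP+\eta^2|\nabla P|^2\big)^+. \tag{25}$$

**Step 2. Expanding the right side.** *It no longer contains $h$.* Here $\partial_dP=2(d-1)x_d$. For $x_d<0$ the positive part is $O(\eta^2)$ and supported in $\{|x_d|\le C\eta\}$, so it contributes $O(\eta^3)$. For $x_d>0$ the bracket is nonnegative. Since $\partial_dP=\operatorname{div}(x_d\nabla P)$, and $x_d\,\partial_dP=0$ and $P\,\partial_dP=0$ on $\{x_d=0\}$,
$$\int_{B_1\cap\{x_d>0\}}\partial_dP=2\int_{S^+}x_dP,\qquad\int_{B_1\cap\{x_d>0\}}|\nabla P|^2=\int_{S^+}P\cdot2P=2p .$$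
On the strip $S^+\setminus\Omega_c$, of measure $O(\eta)$, the function $x_dP+\eta P^2$ is $O(\eta)$, so
$$\int_ScP=\int_{\Omega_c}(x_dP+\eta P^2)=\int_{S^+}(x_dP+\eta P^2)+O(\eta^2).$$
In (25) the terms $4\eta\int_{S^+}x_dP$ cancel, and the right side equals $4\eta^2p-2\eta^2p+O(\eta^3)=2\eta^2p+O(\eta^3)$.

**Step 3. Comparison with $E$.** By (6) and (7), for every admissible $h$,
$$W(z)-W(h)\le\Big(\frac{2d+1}d-2\Big)\eta^2p+O(\eta^3)=\frac1d\eta^2p+O(\eta^3)=\Big(\frac1{d+1}+O(\eta)\Big)E ,$$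
where the $O$ terms do not depend on $h$, and $E>0$ for $\eta$ small. So the inequality with any $\varepsilon>\frac1{d+1}$ fails for small $\eta$. $\square$
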